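# Homogeneous quadruples in ${}^{\omega_1}2$ under determinacy

## 1. A countable tree extracted from a coloring of quadruples

We work in $\mathsf{ZF}+\mathsf{DC}+\mathsf{AD}_{\mathbb R}$. Here $\mathsf{DC}$ is the Axiom of Dependent Choices and $\mathsf{AD}_{\mathbb R}$ is the Axiom of Determinacy for games on the reals. Determinacy enters only through two standard consequences of $\mathsf{AD}$ (hence of $\mathsf{AD}_{\mathbb R}$):

* **(BP)** Every subset of ${}^\omega\omega$ has the Baire property, that is, differs from an open set by a meager set.
* **(W)** Every well-orderable set of reals is countable. (Under $\mathsf{AD}$ an uncountable set of reals has a perfect subset. If the set were also well-orderable, then $\mathbb R$ would be well-orderable, which contradicts (BP).)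

Let $L=\langle{}^{\omega_1}2,<_{\rm lex}\rangle$ be the set of all functions $x:\omega_1\to2$ with the lexicographic order: $x<_{\rm lex}y$ iff $x\ne y$ and $x(\xi)<y(\xi)$ at the least $\xi$ where they differ. Write $[X]^4$ for the set of $4$-element subsets of $X$. Suppose we are handed a coloring $c:[L]^4\to2$, and put $P_i=c^{-1}(i)$. The set $L$ cannot be well-ordered, since it contains a copy of the reals. The proof in these notes turns on a *countable* tree $\mathbb P$ of initial pieces of points of $L$ and on a relation "decides" between quadruples of nodes of $\mathbb P$ and colors. Both lie in an inner model of $\mathsf{ZFC}$. We build them now.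

**The model.** Let $M=\mathrm{HOD}[c]$ be the class of sets hereditarily definable from ordinals and the parameter $c$. In $\mathsf{ZF}$, $M$ is a transitive model of $\mathsf{ZFC}$ containing all ordinals (Jech, *Set Theory*, Ch. 13). It is a class definable from $c$, and every subset of $M$ that is a set definable from ordinals and $c$ is an element of $M$.

**Cardinals of $M$ are small in $V$.** Let $\lambda<\omega_1$ be an infinite cardinal of $M$. The set $\mathcal P(\lambda)\cap M$ is well-orderable, by choice in $M$, and it injects into $\mathcal P(\omega)$ because $\lambda$ is countable in $V$. By (W) it is countable. Hence $(2^\lambda)^M<\omega_1$ and $(\lambda^+)^M<\omega_1$. So a cardinal that $M$ reaches from a countable ordinal by finitely many power sets and successors is a countable ordinal of $V$.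

**The parameters.** Fix $\alpha,\beta<\omega_1$. Computing in $M$, choose an infinite cardinal $\lambda<\omega_1^V$ with $\alpha,\beta<\lambda^+$ (the largest of $\omega,|\alpha|,|\beta|$ will do), and put
$$\nu=(2^\lambda)^+,\qquad \mu=2^\nu,\qquad \Theta=\beth_3(\mu)^+,\qquad \kappa=(2^\Theta)^+ .$$
Here $\beth_0(\mu)=\mu$ and $\beth_{k+1}(\mu)=2^{\beth_k(\mu)}$. The sets we want have size at most $\lambda$. Blocks of nodes will have size $\nu$, Ramsey arguments will use at most $\mu$ colors, most constructions will have length $\Theta$, and $\kappa$ is the height of the tree. All five ordinals are countable in $V$. From now on $\lambda^+$, $\mu^+$ and so on are computed in $M$.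

**Nodes.** Let $\mathbb P=({}^{<\kappa}2)^M$, the set of all $0$–$1$ sequences of length $<\kappa$ lying in $M$. Since $\mathcal P(\kappa)\cap M$ is countable in $V$, so is $\mathbb P$. In $M$ the cardinal $\kappa$ is regular, so the union of a $\subseteq$-chain of nodes of length $<\kappa$ that lies in $M$ is again a node. For incomparable nodes, $p<q$ means $p(\xi)<q(\xi)$ at the first difference $\xi$. An **antichain** is a set, or an injectively indexed family, of pairwise incomparable nodes; it is linearly ordered by $<$. If the members of an antichain are extended, they stay incomparable and their order does not change.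

*Example.* Write $1^n$ for $n$ ones. The nodes $1^n{}^\frown0$ $(n<\omega)$ form an antichain of order type $\omega$: for $n<m$ they first differ at $n$, with values $0$ and $1$. Likewise the nodes $0^n{}^\frown1$ form an antichain of type $\omega^*$, the reverse of $\omega$.

**Branches.** Let $\mathfrak B=\{z\in{}^\kappa2:\forall\gamma<\kappa\ z{\restriction}\gamma\in M\}$, with basic open sets $N_p=\{z\in\mathfrak B:p\subset z\}$ for $p\in\mathbb P$. Each $N_p$ is nonempty: extend $p$ by zeros. For $z\in\mathfrak B$ let $\hat z\in{}^{\omega_1}2$ be its extension by zeros. If $p<q$ are incomparable nodes, $z\in N_p$ and $z'\in N_q$, then $\hat z<_{\rm lex}\hat z'$.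

**Definition (decides).** A $4$-element antichain $\{p_0,\dots,p_3\}$ *decides* $i$ if
$$\Big\{\vec z\in\prod_{j<4}N_{p_j}:\ c(\{\hat z_0,\hat z_1,\hat z_2,\hat z_3\})=i\Big\}\quad\text{is comeager in}\quad\prod_{j<4}N_{p_j}.$$
This does not depend on the enumeration of the antichain.

*Example.* For $x\ne y$ let $\Delta(x,y)$ be the least $\xi$ with $x(\xi)\ne y(\xi)$; use the same notation for incomparable nodes. For $x_0<x_1<x_2<x_3$ let $c(\{x_0,\dots,x_3\})=x_3(\Delta(x_2,x_3)+1)$. Let $a<b$ be incomparable nodes, both incomparable with a node $t$ and both $<t$. The antichain $\{a,b,t^\frown0,t^\frown1\}$ decides nothing: the color is the bit of $x_3$ at the level just above $|t|$, where $|t|$ is the length of $t$, and both values occur on nonempty open sets. But $\{a,b,t^\frown0,t^\frown1^\frown i\}$ decides $i$.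

## 2. The partition relation that the tree serves

For a linear order $L$, order types $\varphi,\psi$ and a natural number $n$, the relation
$$L\rightarrow(\varphi\vee\psi,\,n)^4$$
means: for every partition $[L]^4=P_0\cup P_1$, either

* (a) there is $X\subseteq L$ with $[X]^4\subseteq P_0$ and $\operatorname{otp}(X)\in\{\varphi,\psi\}$, or
* (b) there is $Y\subseteq L$ with $|Y|=n$ and $[Y]^4\subseteq P_1$.

Here $\operatorname{otp}(X)$ is the order type of $X$, a star denotes the reversed order, and sums are ordered sums. So $2+\omega^*+\omega$ is two points, then a copy of $\omega^*$, then a copy of $\omega$. Conjecture 4.18 of "A Potpourri of PARTITION PROPERTIES" states, in $\mathsf{ZF}+\mathsf{DC}+\mathsf{AD}_{\mathbb R}$,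
$$\langle{}^{\omega_1}2,<_{\rm lex}\rangle\rightarrow(2+\omega^*+\omega\ \vee\ \omega+\omega^*,\ 5)^4. \tag{1}$$
We are to prove or disprove it. It is true, and it is a special case of the following theorem.

**Theorem A.** For all $\alpha,\beta<\omega_1$: $\;L\rightarrow(\alpha^*+\beta\ \vee\ \alpha+\beta^*,\ 5)^4.$

**Theorem A implies (1).** Take $\alpha=\omega+2$ and $\beta=\omega$. Then $\alpha^*+\beta=2+\omega^*+\omega$, and $\alpha+\beta^*=\omega+2+\omega^*$ contains a subset of type $\omega+\omega^*$. Subsets of homogeneous sets are homogeneous.

The next theorem is not needed for (1); it shows how sharp (1) is. For a set $\mathcal K$ of order types, $L\to(\bigvee\mathcal K,n)^4$ is defined as above with "$\operatorname{otp}(X)\in\mathcal K$" in (a).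

**Theorem B.** Let $\mathcal K$ be a nonempty set of countable order types.

1. $L\to(\bigvee\mathcal K,5)^4$ iff some $K\in\mathcal K$ has the form $\alpha^*+\beta$ and some $K'\in\mathcal K$ has the form $\gamma+\delta^*$, with $\alpha,\beta,\gamma,\delta<\omega_1$.
2. For $7\le n<\omega$: $L\to(\bigvee\mathcal K,n)^4$ iff some $K\in\mathcal K$ is an ordinal or a reversed ordinal.

In particular $5$ cannot be replaced by $7$ in (1). The case $n=6$ is not settled here.

The tree serves as follows. We shall see in Section 4 that if $M$ contains an antichain $S$ of nodes all of whose $4$-subsets decide $i$, then $L$ contains a set of the same order type as $S$ whose quadruples all lie in $P_i$. So we may look for homogeneous *antichains* instead of homogeneous sets of points, and we may do so inside $M$, where the axiom of choice and the Erdős–Rado theorem are available.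

## 3. Three colorings computed by hand

The purpose of this section is to see which order types can be homogeneous for the simplest colorings, those that look only at the differences $\Delta$. It gives the "only if" halves of Theorem B.

**Calculus of differences.** For $x_0<\dots<x_k$ in $L$ let $d_i=\Delta(x_i,x_{i+1})$. Then for $i<j$
$$\Delta(x_i,x_j)=\min(d_i,\dots,d_{j-1}),\quad\text{and this minimum is attained exactly once.} \tag{2}$$
To see this, let $\delta$ be the minimum. All of $x_i,\dots,x_j$ agree below $\delta$. At level $\delta$, passing from $x_m$ to $x_{m+1}$ changes nothing if $d_m>\delta$ and changes $0$ to $1$ if $d_m=\delta$. The second happens at least once, and it cannot happen twice since no step leads back to $0$. So $x_i(\delta)=0$ and $x_j(\delta)=1$. In particular consecutive $d_i$ are different.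

A set $X$ with at least two elements *splits* at its least difference $\delta$: with $X^-=\{x\in X:x(\delta)=0\}$ and $X^+=\{x\in X:x(\delta)=1\}$ we have $X=X^-\cup X^+$, both parts are nonempty, $X^-<X^+$, all crossing differences equal $\delta$, and all differences inside $X^-$ or inside $X^+$ are $>\delta$.

$(*)$ *If $\Delta(y_0,y_1)<\Delta(y_1,y_2)$ for all $y_0<y_1<y_2$ in $B$, then $B$ is well-ordered.* By $\mathsf{DC}$, a set that is not well-ordered contains $y_0>y_1>\cdots$, and then the ordinals $\Delta(y_{n+1},y_n)$ would strictly decrease. *Symmetrically, if $\Delta(y_0,y_1)>\Delta(y_1,y_2)$ for all such triples, then $B$ is reversely well-ordered*: a sequence $y_0<y_1<\cdots$ would make $\Delta(y_n,y_{n+1})$ strictly decrease.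

**The coloring $c_1$:** $\{x_0<x_1<x_2<x_3\}\in P_1$ iff $d_1>d_0$ and $d_1>d_2$. No $5$-element set $\{x_0<\dots<x_4\}$ has all its quadruples in $P_1$, since $\{x_0,\dots,x_3\}$ gives $d_1>d_2$ and $\{x_1,\dots,x_4\}$ gives $d_2>d_1$. *If $[X]^4\subseteq P_0$, then $X$ has type $\alpha^*+\beta$ for some ordinals $\alpha,\beta$.* We may assume $|X|\ge2$, and split $X$. For $a\in X^-$ and $y_0<y_1<y_2$ in $X^+$, the quadruple $\{a,y_0,y_1,y_2\}\in P_0$ has $d_0=\delta<d_1$. Hence $d_1\le d_2$, so $d_1<d_2$ by (2), that is, $\Delta(y_0,y_1)<\Delta(y_1,y_2)$. By $(*)$, $X^+$ is well-ordered. For $x_0<x_1<x_2$ in $X^-$ and $b\in X^+$, the quadruple $\{x_0,x_1,x_2,b\}$ has $d_2=\delta<d_1$, so $d_1<d_0$ and $X^-$ is reversely well-ordered.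

**The coloring $c_2$:** $\{x_0<x_1<x_2<x_3\}\in P_1$ iff $d_1<d_0$ and $d_1<d_2$. Again no $5$-element set has all quadruples in $P_1$: the same two quadruples give $d_1<d_2$ and $d_2<d_1$. *If $[X]^4\subseteq P_0$, then $X$ has type $\alpha+\beta^*$ for some ordinals $\alpha,\beta$.* Let $I=\{x\in X:(-\infty,x]\cap X\text{ is well-ordered}\}$. This is an initial segment of $X$, and it is well-ordered, since a decreasing sequence in $I$ would lie below its first member. Let $J=X\setminus I$ and suppose that $J$ is not reversely well-ordered. Then there are $y_0<y_1<\cdots$ in $J$, and since $y_0\notin I$ there are $y_0>x_0>x_1>\cdots$ in $X$. Put $Z=\{x_n:n<\omega\}\cup\{y_n:n<\omega\}$, a set of type $\omega^*+\omega$, and split it. The nonempty initial segment $Z^-$ contains infinitely many $x_n$, and the nonempty final segment $Z^+$ contains infinitely many $y_n$. Two elements of $Z^-$ and two of $Z^+$ form a quadruple with $d_1=\delta$ smaller than $d_0$ and $d_2$, so it lies in $P_1$. This is a contradiction.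

So both alternatives in (1) are needed. The type $\omega+\omega^*$ is not of the form $\alpha^*+\beta$: a reversely well-ordered initial segment of it is finite, and the rest still contains $\omega^*$. The type $2+\omega^*+\omega$ is not of the form $\alpha+\beta^*$: a well-ordered initial segment of it has at most two points, and the rest contains $\omega$.

**The coloring $c_3$:** $\{x_0<x_1<x_2<x_3\}\in P_0$ iff $d_0<d_1<d_2$ or $d_0>d_1>d_2$.

*No $7$-element set has all its quadruples in $P_1$.* For a finite nonempty set $S$ let $R(S)$ be the largest size of a subset of $S$ along which consecutive differences strictly increase, and $R'(S)$ the same with "decrease". Let $|S|\ge2$ and split $S$. If a subset with increasing differences meets both $S^-$ and $S^+$, its crossing difference is the smallest one, hence the first, so the subset has exactly one point in $S^-$. Conversely, any point of $S^-$ can be put in front of an increasing subset of $S^+$. The decreasing case is the mirror image. Hence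
$$R(S)=\max\big(R(S^-),\,1+R(S^+)\big),\qquad R'(S)=\max\big(R'(S^+),\,1+R'(S^-)\big).$$
Let $h(r,l)$ be the largest size of a set with $R\le r$ and $R'\le l$. A $2$-element set has $R=R'=2$, so $h(1,l)=h(r,1)=1$. For $r,l\ge2$, a set $S$ with $|S|\ge 2$, $R(S)\le r$ and $R'(S)\le l$ has $R(S^-)\le r$, $R'(S^-)\le l-1$, $R(S^+)\le r-1$, $R'(S^+)\le l$. So $h(r,l)\le h(r,l-1)+h(r-1,l)$, and therefore
$$h(2,2)\le 2,\qquad h(3,2)\le1+2=3,\qquad h(2,3)\le 2+1=3,\qquad h(3,3)\le6.$$
A finite set with all quadruples in $P_1$ has $R,R'\le3$, so it has at most $6$ elements.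

*If $X$ is infinite and $[X]^4\subseteq P_0$, then $X$ is well-ordered or reversely well-ordered.* Split $X$. If $|X^-|,|X^+|\ge2$, two elements from each side form a quadruple with $d_1$ strictly smallest, which lies in $P_1$. So one side is a single point. If $X^-=\{a\}$, then for $y_0<y_1<y_2$ in $X^+$ the quadruple $\{a,y_0,y_1,y_2\}\in P_0$ has $d_0$ smallest, which forces $d_0<d_1<d_2$, so $\Delta(y_0,y_1)<\Delta(y_1,y_2)$. By $(*)$, $X^+$ is well-ordered, and so is $X$. If $|X^+|=1$, then symmetrically $X$ is reversely well-ordered.

**Necessity in Theorem B.** (1) If $L\to(\bigvee\mathcal K,5)^4$, apply the relation to $c_1$ and to $c_2$. Alternative (b) fails for both, so $\mathcal K$ contains a type $\alpha^*+\beta$ and a type $\gamma+\delta^*$. These types are countable, so $\alpha,\beta,\gamma,\delta<\omega_1$. (2) If $n\ge7$ and $L\to(\bigvee\mathcal K,n)^4$, apply the relation to $c_3$. Alternative (b) fails, so some $K\in\mathcal K$ is the type of a set with all quadruples in $P_0$. Then $K$ is finite (hence an ordinal), an infinite ordinal, or a reversed ordinal.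

## 4. Baire category on the branches: six facts

Fix $c$, $\alpha,\beta$ and the objects of Section 1. This section makes the relation "decides" usable.

**The space $\mathfrak B$.** Since $\kappa$ is a countable limit ordinal in $V$, there is an increasing sequence $(\gamma_n)_{n<\omega}$ cofinal in $\kappa$. The map $z\mapsto(z{\restriction}\gamma_n)_n$ is a homeomorphism of $\mathfrak B$ onto the closed set of coherent sequences in $\mathbb P^\omega$, where $\mathbb P$ is discrete; note that $N_p$ is the union of the sets $N_q$ with $q\supseteq p$ of length $\gamma_n$, as soon as $\gamma_n\ge|p|$. As $\mathbb P$ is countable, $\mathfrak B$ is Polish and zero-dimensional. It has no isolated points, since $N_{p^\frown0}$ and $N_{p^\frown1}$ are nonempty and disjoint.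

**Every subset of $\mathfrak B^4$ has the Baire property.** The aim is to transfer (BP). The space $T=\mathfrak B^4$ is a nonempty perfect zero-dimensional Polish space. Let $Q$ be a countable dense subset of $T$. Then $T\setminus Q$ is a $G_\delta$, hence Polish, it is zero-dimensional, and it is nonempty and dense because $Q$ is meager. It has no compact subset with nonempty interior: if $K\subseteq T\setminus Q$ is compact and $U\setminus Q\subseteq K$ with $U\ne\emptyset$ open in $T$, then $U\subseteq\overline{U\setminus Q}\subseteq K$, contradicting $U\cap Q\ne\emptyset$. The Alexandrov–Urysohn theorem says that a nonempty zero-dimensional Polish space whose compact subsets all have empty interior is homeomorphic to ${}^\omega\omega$. So $T\setminus Q\cong{}^\omega\omega$, and by (BP) every subset of $T\setminus Q$ has the Baire property in $T\setminus Q$. Sets that are meager in the dense subspace $T\setminus Q$ are meager in $T$, and $Q$ is meager in $T$, so every subset of $T$ has the Baire property in $T$.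

**(F1)** *An antichain decides at most one $i$, and decisions persist when nodes are extended.* The first part is the Baire category theorem. For the second, extending nodes passes to a nonempty open subset of the box, and comeagerness is inherited by open subsets.

**(F2)** *Every $4$-element antichain $\{p_0,\dots,p_3\}$ can be extended to one that decides some $i$.* One of the two sets $\{\vec z\in\prod_jN_{p_j}:c(\{\hat z_0,\dots,\hat z_3\})=i\}$ is nonmeager. It has the Baire property, so it is comeager in some basic box $\prod_jN_{q_j}$ with $q_j\supseteq p_j$.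

**(F3)** *The relation "decides" is an element of $M$.* It is a subset of $M$, definable from $c$ and ordinals.

**(F4)** *In $M$: if $(p_a)_{a\in E}$ is an antichain with $|E|<\kappa$ and $\mathcal Q\subseteq[E]^4$, there are $q_a\supseteq p_a$ such that $\{q_a:a\in Q\}$ decides for each $Q\in\mathcal Q$.* By (F3), $M$ knows which antichains decide, and (F2) holds in $M$. Run through $\mathcal Q$ in a recursion of length $|\mathcal Q|<\kappa$: at each step extend the four nodes in question by (F2), and take unions at limits and at the end. The unions are nodes because $\kappa$ is regular in $M$, and decisions already made persist by (F1). We call a family *fully decided* if all its $4$-subsets decide.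

**(F5)** *If $S\subseteq\mathbb P$ is an antichain all of whose $4$-subsets decide $i$, there is $X\subseteq L$ order isomorphic to $S$ with $[X]^4\subseteq P_i$.* The set $S$ is countable in $V$, so $\prod_{p\in S}N_p$ is a nonempty Polish space. For each $Q\in[S]^4$ the set of $(z_p)_{p\in S}$ whose $Q$-coordinates lie in the comeager set that witnesses the decision is the preimage of a comeager set under an open continuous projection. Such a preimage is comeager: if $U$ is dense open in the target and $V$ is nonempty open in the source, then the image of $V$ is open and nonempty, hence meets $U$, so $V$ meets the preimage of $U$. There are countably many $Q$, and by $\mathsf{DC}$ the intersection of these countably many comeager sets is comeager, hence nonempty. Take $(z_p)$ in it and let $X=\{\hat z_p:p\in S\}$. By Section 1, $p<q$ implies $\hat z_p<_{\rm lex}\hat z_q$.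

**(F6)** *Assume there is no $5$-element $Y$ with $[Y]^4\subseteq P_1$. Then no $5$-element antichain has all its $4$-subsets deciding $1$. Hence if all $4$-subsets of an infinite antichain decide the same $i$, then $i=0$.* This is (F5) for $i=1$.

Facts (F1)–(F5) do not use the assumption in (F6).

## 5. Erdős–Rado on a monotone antichain, and five crossing values

Write $\Theta\to(\tau)^n_\chi$ if for every coloring of $[\Theta]^n$ with at most $\chi$ colors there is a homogeneous set of order type $\tau$. The Erdős–Rado theorem says that $\beth_n(\theta)^+\to(\theta^+)^{n+1}_\theta$ for every infinite cardinal $\theta$. In $M$ it gives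
$$\nu\to(\lambda^+)^2_4,\qquad \Theta\to(\mu^+)^4_\mu,\qquad \Theta\to(\mu^+)^3_\mu. \tag{3}$$
The third follows from the second: color a quadruple by the color of its first three elements. In a homogeneous set of limit type $\mu^+$, every triple has a larger element above it, so all triples get the same color.

**Sufficiency in Theorem B(2).** This is the case where the tree and Erdős–Rado are enough. Let $n<\omega$, let $K=\alpha<\omega_1$ be in $\mathcal K$, and let $c$ be any coloring. Use the objects of Section 1, with $\beta=0$ say. In $M$, let $t_\xi$ be the sequence of length $\xi$ that is constantly $1$. The nodes $t_\xi{}^\frown0$ $(\xi<\Theta)$ form an increasing antichain; extend it to a fully decided family by (F4). By (3) there is a subfamily of type $\mu^+$ all of whose $4$-subsets decide one value $i$. By (F5), if $i=0$ we get a set of type $\alpha$ with all quadruples in $P_0$, as $\alpha<\lambda^+<\mu^+$. If $i=1$ we get an infinite set with all quadruples in $P_1$, hence one of size $n$. For $K=\alpha^*$ interchange $0$ and $1$ in the nodes. With Section 3 this proves Theorem B(2).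

**The same approach for a mixed type.** Assume that (b) fails for $n=5$, and try to get type $\omega+\omega^*$ with the nodes
$$g_n=0^\frown1^n{}^\frown0\ (n<\omega),\qquad y_i=1^\frown0^i{}^\frown1\ (i<\Theta).$$
The $g_n$ increase, the $y_i$ decrease, and $g_n<y_i$. In $M$, extend them to a fully decided family, keeping the names. Color $\{i_1<\dots<i_4\}\in[\Theta]^4$ by the values decided by all
$$\{g_k,g_l,g_m,y_{i_1}\},\quad \{g_k,g_l,y_{i_1},y_{i_2}\},\quad \{g_k,y_{i_1},y_{i_2},y_{i_3}\},\quad \{y_{i_1},\dots,y_{i_4}\}.$$
There are at most $2^\omega\le\mu$ colors, so (3) gives a homogeneous set of type $\mu^+$. Then Ramsey's theorem thins out the $g_n$. We arrive at five values $w_{40},w_{31},w_{22},w_{13},w_{04}$, where $w_{kl}$ is the value decided by any $k$ of the $g$'s with any $l$ of the $y$'s. What do we know? By (F6), $w_{40}=w_{04}=0$. A $5$-set with three $g$'s and two $y$'s has $4$-subsets of kinds $31$ and $22$ only, so $w_{31}$ and $w_{22}$ are not both $1$. Likewise $w_{22}$ and $w_{13}$ are not both $1$. The other $5$-sets contain a quadruple of kind $40$ or $04$ and say nothing.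 This is where the approach stops: $w_{31}=w_{13}=1$, $w_{22}=0$ is not excluded, and neither is $w_{22}=1$, $w_{31}=w_{13}=0$.

Both really happen. For $c_1$ and $c_2$ every antichain of four nodes already decides, since its differences are determined by the nodes. For $k<l<m$ and $i_1<i_2<i_3$ the sequences $(d_0,d_1,d_2)$ are
$$(1+k,\,1+l,\,0)\ \text{ for kind }31,\qquad (1+k,\,0,\,1+i_1)\ \text{ for kind }22,\qquad (0,\,1+i_2,\,1+i_1)\ \text{ for kind }13.$$
So $c_1$ gives $w_{31}=w_{13}=1$, $w_{22}=0$, and $c_2$ gives $w_{22}=1$, $w_{31}=w_{13}=0$. For $c_1$ there is no set of type $\omega+\omega^*$ at all (Section 3).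

Two things have to change. The proof must read off from $c$ which of the two shapes to build; a single bit $d$ will tell. And the two monotone families must be placed in the tree with care, so that the crossing values $31$, $22$, $13$ are under control. We shall hang the nodes on one long branch, like the teeth of a comb, and every tooth will be a decreasing block of $\nu$ nodes. Before each tooth is placed, we arrange that the value decided by two old nodes together with the two sides of a later splitting of the branch is predictable.

From here to the end of Section 10 we assume that there is no $5$-element $Y$ with $[Y]^4\subseteq P_1$, and **we work in $M$**. By (F5) it suffices to find in $M$ an antichain of type $\alpha^*+\beta$ or $\alpha+\beta^*$ all of whose $4$-subsets decide $0$.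

## 6. Decreasing blocks to the left of a node

This section provides the teeth, with the kinds $40$ and $31$ already correct.

**Definition (good).** For $t\in\mathbb P$, $p\supseteq t^\frown0$, $q\supseteq t^\frown1$, the triple $(t,p,q)$ is *good* if there are $q'\supseteq q$ and pairwise incomparable $x_\eta\supseteq p$ $(\eta<\nu)$ with $x_{\eta'}<x_\eta$ for $\eta<\eta'$, such that all $4$-subsets of $\{x_\eta:\eta<\nu\}\cup\{q'\}$ decide $0$.

*Example.* For $c_1$ and $c_2$ every such triple is good. Take $q'=q$ and $x_\eta=p^\frown0^\eta{}^\frown1$. For $\eta_1<\eta_2<\eta_3<\eta_4$ the quadruple $x_{\eta_4}<x_{\eta_3}<x_{\eta_2}<x_{\eta_1}$ has $d_0>d_1>d_2$, since $\Delta(x_{\eta_{j+1}},x_{\eta_j})=|p|+\eta_j$. The quadruple $x_{\eta_3}<x_{\eta_2}<x_{\eta_1}<q$ also has $d_0>d_1>d_2$, now with $d_2=|t|$. Such quadruples are in $P_0$ for $c_1$ and for $c_2$.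

**Lemma 1.** There is $s\in\mathbb P$ such that every triple $(t,p,q)$ with $p\supseteq t^\frown0$, $q\supseteq t^\frown1$ and $t\supseteq s$ is good.

*Proof.* Suppose not; then above every node there is a non-good triple. Build nodes $s_\xi$ $(\xi<\Theta)$ by recursion: $s_0=\emptyset$; given $s_\xi$ choose a non-good $(t_\xi,p_\xi,q_\xi)$ with $t_\xi\supseteq s_\xi$ and put $s_{\xi+1}=p_\xi$; take unions at limits. For $\xi<\xi'$,
$$q_{\xi'}\supseteq t_{\xi'}\supseteq s_{\xi'}\supseteq p_\xi\supseteq t_\xi{}^\frown0,\qquad q_\xi\supseteq t_\xi{}^\frown1 .$$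
So $(q_\xi)_{\xi<\Theta}$ is an antichain, and it is decreasing in $\xi$. By (F4) extend it to a fully decided family $(\bar q_\xi)_{\xi<\Theta}$. By (3) there is $H\subseteq\Theta$ of type $\mu^+$ such that all $4$-subsets of $\{\bar q_\xi:\xi\in H\}$ decide the same value, which is $0$ by (F6). Let $\xi_0=\min H$ and $q'=\bar q_{\xi_0}\supseteq q_{\xi_0}$. Let $(x_\eta)_{\eta<\nu}$ enumerate, in order of the index, the nodes $\bar q_\xi$ for the next $\nu$ elements $\xi$ of $H$; there are that many since $\mu^+>\nu$. The $x_\eta$ extend $p_{\xi_0}$ and decrease with $\eta$. So $(t_{\xi_0},p_{\xi_0},q_{\xi_0})$ is good, a contradiction. $\square$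

Fix such a node $s$.

## 7. Dense patterns

This section makes the value of $\{\text{old},\text{old},\text{left},\text{right}\}$ predictable, where "left" and "right" are the two sides of a splitting that will be chosen later.

**Definition (state).** A *state* is $\sigma=(e,v)$ with $e=(e_a)_{a\in E}$, $|E|\le\Theta$, such that the $e_a$ together with $v$ form an antichain. Write $(e',v')\le(e,v)$ if the index sets agree, $e'_a\supseteq e_a$ for all $a\in E$, and $v'\supseteq v$.

**Definition (realization, dense).** Let $\varepsilon:[E]^2\to2$, and write $\varepsilon(a,b)$ for $\varepsilon(\{a,b\})$. A *realization of $\varepsilon$ below $(e,v)$* is $(t,p,q,e')$ with $t\supseteq v$, $p\supseteq t^\frown0$, $q\supseteq t^\frown1$ and $e'_a\supseteq e_a$, such that $\{e'_a,e'_b,p,q\}$ decides $\varepsilon(a,b)$ for all $a\ne b$ in $E$. The pattern $\varepsilon$ is *dense below $\sigma$* if every $\sigma'\le\sigma$ has a realization of $\varepsilon$ below it.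

The set $\{e'_a,e'_b,p,q\}$ is indeed an antichain: $p,q$ extend $v$, with which $e'_a,e'_b$ are incomparable. A realization below $\sigma'\le\sigma$ is also a realization below $\sigma$.

*Example.* Let $c=c_2$ and let all $e_a$ be $<v$. For $e_a<e_b$ the quadruple $e_a<e_b<p<q$ has $d_0=\Delta(e_a,e_b)$, $d_1=\Delta(e_b,v)<|v|$ and $d_2=|t|\ge|v|$. So it lies in $P_1$ iff $\Delta(e_b,v)<\Delta(e_a,e_b)$. Exactly one $\varepsilon$ can be realized, and it is dense. For $c=c_1$, since $d_1<d_2$, only $\varepsilon\equiv0$ can be realized. For the coloring $x_3(\Delta(x_2,x_3)+1)$ of Section 1, both constant patterns are dense: choose $q\supseteq t^\frown1^\frown i$.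

**Lemma 2.** For every state $\sigma$ there are $\sigma^*\le\sigma$ and $\varepsilon$ such that $\varepsilon$ is dense below $\sigma^*$.

*Proof.* Suppose $\sigma$ is a counterexample. Enumerate all $\varepsilon:[E]^2\to2$ as $(\varepsilon_i)_{i<\chi}$, where $\chi\le2^\Theta<\kappa$. Build a decreasing sequence of states with $\sigma^0=\sigma$: since $\varepsilon_i$ is not dense below $\sigma^i$, choose $\sigma^{i+1}\le\sigma^i$ with no realization of $\varepsilon_i$ below it; take unions at limits. Unions of increasing sequences of incomparable nodes are incomparable, and they are nodes because $\chi<\kappa$; so states are preserved. Let $\sigma^\chi=(e,v)$ be the final state and put $t=v$. The nodes $e_a$ $(a\in E)$, $t^\frown0$, $t^\frown1$ form an antichain. By (F4) extend them to $e'_a,p,q$ so that all $\{e'_a,e'_b,p,q\}$ decide. Then $(t,p,q,e')$ realizes some $\varepsilon_i$ below $\sigma^\chi\le\sigma^{i+1}$, a contradiction. $\square$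

This is the step for which $\kappa$ was chosen larger than $2^\Theta$.

## 8. The comb

**Step 1: construction.** We build states $\sigma_\xi=(e^\xi,v_\xi)$ for $\xi\le\Theta$, with index sets $E_\xi=\xi\times\nu$, with $v_0=s$, and with $v_\xi$ and $e^\xi_a$ $\subseteq$-increasing in $\xi$. At limits take unions (for $e_a$, over the stages where it is defined). At stage $\xi<\Theta$:

* choose $\sigma^*_\xi=(e^{\xi*},v^*_\xi)\le\sigma_\xi$ and $\varepsilon^\xi:[E_\xi]^2\to2$ dense below $\sigma^*_\xi$, by Lemma 2;
* choose a realization $(t_\xi,p^\xi,q^\xi,e')$ of $\varepsilon^\xi$ below $\sigma^*_\xi$;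
* since $t_\xi\supseteq v_\xi\supseteq s$, the triple $(t_\xi,p^\xi,q^\xi)$ is good by Lemma 1; choose $q'\supseteq q^\xi$ and $(x_\eta)_{\eta<\nu}$, $x_\eta\supseteq p^\xi$, as in the definition;
* put $v_{\xi+1}=q'$, $e^{\xi+1}_a=e'_a$ for $a\in E_\xi$, and $e^{\xi+1}_{(\xi,\eta)}=x_\eta$ for $\eta<\nu$.

This is again a state. Each $e'_a$ is incomparable with $v^*_\xi\subseteq t_\xi$, hence with $t_\xi$ and all its extensions. The $x_\eta$ are pairwise incomparable and extend $t_\xi{}^\frown0$, while $v_{\xi+1}\supseteq t_\xi{}^\frown1$. Let $e_a=e^\Theta_a$.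

**Step 2: what the comb gives.** The following hold, and they persist when the nodes involved are extended.

**(C1)** *For $a\ne b$ in $E_\xi$, $r\supseteq p^\xi$ and $r'\supseteq v_{\xi+1}$, the antichain $\{e^{\xi+1}_a,e^{\xi+1}_b,r,r'\}$ decides $\varepsilon^\xi(a,b)$.* Indeed $\{e'_a,e'_b,p^\xi,q^\xi\}$ does, and $v_{\xi+1}\supseteq q^\xi$. Typical choices are $r\supseteq e^{\xi+1}_{(\xi,\eta)}\supseteq p^\xi$ and, for $\xi'>\xi$, $r'\supseteq e^{\xi'+1}_{(\xi',\eta)}\supseteq p^{\xi'}\supseteq v_{\xi'}\supseteq v_{\xi+1}$.

**(C2)** *All $4$-subsets of $\{e^{\xi+1}_{(\xi,\eta)}:\eta<\nu\}\cup\{v_{\xi+1}\}$ decide $0$.* This is goodness.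

**(C3)** *$e_{(\xi,\eta')}<e_{(\xi,\eta)}$ for $\eta<\eta'$; $e_{(\xi,\eta)}<e_{(\xi',\eta')}$ for $\xi<\xi'$; and $e^\xi_a<v_\xi$ for $a\in E_\xi$.* The first is the order of the block. For the second, $e_{(\xi,\eta)}\supseteq t_\xi{}^\frown0$ and $e_{(\xi',\eta')}\supseteq v_{\xi'}\supseteq v_{\xi+1}\supseteq t_\xi{}^\frown1$. For the third, if $a=(\zeta,\eta)$ with $\zeta<\xi$, then $e^\xi_a\supseteq t_\zeta{}^\frown0$ and $v_\xi\supseteq v_{\zeta+1}\supseteq t_\zeta{}^\frown1$.

**Step 3: making the patterns uniform.** We thin out the teeth so that $\varepsilon^\xi$ no longer depends on which teeth are taken. Color $\{\zeta_1<\zeta_2<\zeta_3\}\in[\Theta]^3$ by the pair of functions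
$$(\eta_1,\eta_2)\mapsto\varepsilon^{\zeta_3}\big((\zeta_1,\eta_1),(\zeta_2,\eta_2)\big)\ \text{ on }\nu\times\nu,\qquad \{\eta,\eta'\}\mapsto\varepsilon^{\zeta_3}\big((\zeta_1,\eta),(\zeta_1,\eta')\big)\ \text{ on }[\nu]^2 .$$
There are at most $2^\nu=\mu$ colors, so by (3) there is a homogeneous $H$ of type $\mu^+$. Let $A$ be the set of elements of $H$ with even index in the increasing enumeration of $H$. It again has type $\mu^+$, and between any two elements of $A$ there is an element of $H$. So any $\zeta_1<\zeta_3$ in $A$ are the first and last element of a triple from $H$. Hence there are $F:\nu\times\nu\to2$ and $D:[\nu]^2\to2$ with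
$$\varepsilon^{\zeta_3}\big((\zeta_1,\eta_1),(\zeta_2,\eta_2)\big)=F(\eta_1,\eta_2)\qquad(\zeta_1<\zeta_2<\zeta_3\text{ in }A), \tag{4}$$
$$\varepsilon^{\zeta_3}\big((\zeta_1,\eta),(\zeta_1,\eta')\big)=D(\eta,\eta')\qquad(\zeta_1<\zeta_3\text{ in }A). \tag{5}$$
Color $\{\eta_1<\eta_2\}\in[\nu]^2$ by the pair $(F(\eta_1,\eta_2),D(\eta_1,\eta_2))$. By $\nu\to(\lambda^+)^2_4$ there are $B\subseteq\nu$ of type $\lambda^+$ and $f,d\in2$ with
$$F(\eta_1,\eta_2)=f,\qquad D(\eta_1,\eta_2)=d\qquad\text{for all }\eta_1<\eta_2\text{ in }B. \tag{6}$$

**Step 4: $f=0$, and $F(\eta,\eta)=0$ for all $\eta<\nu$.** Let $\zeta_0<\zeta_1<\cdots$ in $A$ and $\eta_0<\eta_1<\cdots$ in $B$. For $k_1<\dots<k_4$, apply (C1) at $\xi=\zeta_{k_3}$ with $a=(\zeta_{k_1},\eta_{k_1})$ and $b=(\zeta_{k_2},\eta_{k_2})$, and with $r,r'$ the nodes $e_{(\zeta_{k_3},\eta_{k_3})}$, $e_{(\zeta_{k_4},\eta_{k_4})}$. The quadruple of nodes $e_{(\zeta_{k_j},\eta_{k_j})}$ $(j=1,\dots,4)$ decides $F(\eta_{k_1},\eta_{k_2})=f$. So all $4$-subsets of an infinite antichain decide $f$, and $f=0$ by (F6). The same argument with constant $\eta_k=\eta$ gives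 $F(\eta,\eta)=0$.

*Example.* Two nodes from different teeth $\zeta_1<\zeta_2$ have $\Delta(e_a,e_b)=|t_{\zeta_1}|<|t_{\zeta_2}|=\Delta(e_b,v)$ for $v=v_{\zeta_3}$ with $\zeta_3>\zeta_2$; two nodes $e_a<e_b$ from the same tooth $\zeta$ have $\Delta(e_a,e_b)>|t_\zeta|=\Delta(e_b,v)$. By the example in Section 7, $c_2$ has $F\equiv0$ and $D\equiv1$, so $d=1$. For $c_1$ all patterns are $0$, so $d=0$. The bit $d$ tells the two colorings apart, and by Section 3 they need different shapes.

## 9. If $d=0$: a set of type $\alpha^*+\beta$

We use one whole tooth, a decreasing block, as the left part, and one node from each of many later teeth, an increasing family, as the right part.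

Let $\zeta_0=\min A$ and let $I\subseteq B$ consist of the first $\alpha$ elements of $B$. Let $\eta^*\in B$ be larger than all elements of $I$ (possible since $\alpha<\lambda^+$), and let $A''\subseteq A\setminus\{\zeta_0\}$ have type $\beta$. Put
$$X=\{e_{(\zeta_0,\eta)}:\eta\in I\},\qquad Y=\{e_{(\zeta,\eta^*)}:\zeta\in A''\}.$$
By (C3), $X$ has type $\alpha^*$, $Y$ has type $\beta$, and $X<Y$. So $X\cup Y$ has type $\alpha^*+\beta$. All its $4$-subsets decide $0$:

* *Four from $X$, or three from $X$ and one from $Y$.* Use (C2) at $\xi=\zeta_0$; members of $Y$ extend $v_{\zeta_0+1}$.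
* *Two and two:* $e_{(\zeta_0,\eta)},e_{(\zeta_0,\eta')}\in X$ and $e_{(\zeta,\eta^*)},e_{(\zeta',\eta^*)}\in Y$ with $\zeta<\zeta'$. By (C1) at $\xi=\zeta$ and (5), the value is $D(\eta,\eta')=d=0$.
* *One and three:* $e_{(\zeta_0,\eta)}\in X$ and $e_{(\zeta_j,\eta^*)}\in Y$ $(j=1,2,3)$ with $\zeta_1<\zeta_2<\zeta_3$. By (C1) at $\xi=\zeta_2$, with old nodes indexed by $(\zeta_0,\eta)$ and $(\zeta_1,\eta^*)$, and by (4), the value is $F(\eta,\eta^*)=f=0$, as $\eta<\eta^*$ in $B$.
* *Four from $Y$.* By (C1) at the third index and (4), the value is $F(\eta^*,\eta^*)=0$ by Step 4.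

## 10. If $d=1$: a set of type $\alpha+\beta^*$

Now the left part will consist of one node from each of $\alpha$ teeth, and the right part will be a new decreasing family hung on the branch beyond these teeth. The kinds $40$, $31$ and $22$ will come from the comb and from density. For the kind $13$ we have no direct control, and this is where $d=1$ is used: two nodes of the same tooth already decide $1$ in the kind $22$, so by (F6) they cannot both decide $1$ in the kind $13$.

**Step 1: the decreasing family.** Let $A_0$ be the set of the first $\alpha$ elements of $A$ and $\zeta^*$ the next element of $A$. Put $E=E_{\zeta^*}\supseteq A_0\times\nu$ and $\varepsilon=\varepsilon^{\zeta^*}$. Starting from $\sigma^0=\sigma^*_{\zeta^*}$, build a decreasing sequence of states $\sigma^i=(g^i,r_i)$, $i\le\Theta$: let $(t^i,p_i,q_i,g^{i+1})$ be a realization of $\varepsilon$ below $\sigma^i$, and put $r_{i+1}=p_i$; take unions at limits. The realization exists because $\sigma^i\le\sigma^*_{\zeta^*}$ and $\varepsilon$ is dense below $\sigma^*_{\zeta^*}$. Each $\sigma^{i+1}$ is a state, since $g^{i+1}_a$ is incomparable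 with $r_i\subseteq p_i$. Here one realization is not enough; density lets us realize the *same* $\varepsilon$ over and over.

For $i<i'$ we have $q_{i'}\supseteq r_{i'}\supseteq p_i\supseteq t^i{}^\frown0$ and $q_i\supseteq t^i{}^\frown1$, so $q_{i'}<q_i$. Since $\{g^{i+1}_a,g^{i+1}_b,p_i,q_i\}$ decides $\varepsilon(a,b)$, persistence gives
$$\{g^\Theta_a,\,g^\Theta_b,\,q_{i'},\,q_i\}\ \text{ decides }\ \varepsilon(a,b)\qquad(a\ne b\text{ in }E,\ i<i'<\Theta). \tag{7}$$

**Step 2: deciding and homogenizing.** The family $\{g^\Theta_a:a\in E\}\cup\{q_i:i<\Theta\}$ is an antichain, since $g^i_a$ is incomparable with $r_i\subseteq q_i$. By (F4) extend it to a fully decided family $\{\bar g_a:a\in E\}\cup\{y_i:i<\Theta\}$. Color $\{i_1<i_2<i_3<i_4\}$ by the value decided by $\{y_{i_1},\dots,y_{i_4}\}$ together with the function on $A_0\times\nu$ that sends $a$ to the value decided by $\{\bar g_a,y_{i_1},y_{i_2},y_{i_3}\}$. Since $|A_0\times\nu|\le\nu$, there are at most $\mu$ colors, so by (3) there is a homogeneous $C\subseteq\Theta$ of type $\mu^+$. Every triple from $C$ has a larger element of $C$ above it,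 so there is $\rho:A_0\times\nu\to2$ with
$$\{\bar g_a,y_{i_1},y_{i_2},y_{i_3}\}\ \text{ decides }\ \rho(a)\qquad(a\in A_0\times\nu,\ i_1<i_2<i_3\text{ in }C). \tag{8}$$
By (F6), all $4$-subsets of $\{y_i:i\in C\}$ decide $0$.

**Step 3: for each $\zeta\in A_0$ there is at most one $\eta\in B$ with $\rho(\zeta,\eta)=1$.** Suppose $\eta<\eta'$ in $B$ both had this property, and take $i_1<i_2<i_3$ in $C$. Consider the $5$-element antichain
$$\{\bar g_{(\zeta,\eta)},\ \bar g_{(\zeta,\eta')},\ y_{i_1},\ y_{i_2},\ y_{i_3}\}.$$
Its three $4$-subsets containing both $\bar g$'s decide, by (7), the value $\varepsilon^{\zeta^*}((\zeta,\eta),(\zeta,\eta'))$, which is $D(\eta,\eta')=d=1$ by (5), as $\zeta<\zeta^*$ in $A$. The other two $4$-subsets decide $1$ by (8) and the choice of $\eta,\eta'$. This contradicts (F6).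

**Step 4: one node from each tooth.** The set $B$ has type $\lambda^+$, which is regular, and $|\alpha|\le\lambda$. So fewer than $\lambda^+$ elements of $B$ are always bounded in $B$, and above any bound Step 3 forbids at most one element of $B$ for a given $\zeta$. We can therefore choose recursively a strictly increasing $\langle\eta_\zeta:\zeta\in A_0\rangle$ in $B$ with $\rho(\zeta,\eta_\zeta)=0$. Let $C_0$ be the set of the first $\beta$ elements of $C$ and
$$W=\{\bar g_{(\zeta,\eta_\zeta)}:\zeta\in A_0\}\cup\{y_i:i\in C_0\}.$$

**Step 5: the order type of $W$ is $\alpha+\beta^*$.** By (C3) and since extensions preserve order, $\bar g_{(\zeta,\eta_\zeta)}$ increases with $\zeta$. Also $y_{i'}<y_i$ for $i<i'$. For $a\in E$ we have $\bar g_a\supseteq e^{\zeta^*}_a$, $y_i\supseteq v_{\zeta^*}$ and $e^{\zeta^*}_a<v_{\zeta^*}$, so $\bar g_a<y_i$.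

**Step 6: all $4$-subsets of $W$ decide $0$.** Write $\zeta_1<\zeta_2<\cdots$ for the indices of the $\bar g$'s involved.

* *Four $\bar g$'s, or three $\bar g$'s and one $y$.* Apply (C1) at $\xi=\zeta_3$. We have $\zeta_3+1\le\zeta^*$, so $\bar g_a$ extends $e^{\zeta_3+1}_a$ for $a\in E_{\zeta_3+1}$. In particular $\bar g_{(\zeta_3,\eta_{\zeta_3})}\supseteq p^{\zeta_3}$, which serves as $r$. As $r'$ take $\bar g_{(\zeta_4,\eta_{\zeta_4})}\supseteq v_{\zeta_4}\supseteq v_{\zeta_3+1}$, respectively $y_i\supseteq v_{\zeta^*}\supseteq v_{\zeta_3+1}$. By (4) the value is $F(\eta_{\zeta_1},\eta_{\zeta_2})=f=0$, as $\eta_{\zeta_1}<\eta_{\zeta_2}$ in $B$.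
* *Two $\bar g$'s and two $y$'s.* By (7) and (4), as $\zeta_1<\zeta_2<\zeta^*$ in $A$, the value is $\varepsilon^{\zeta^*}\big((\zeta_1,\eta_{\zeta_1}),(\zeta_2,\eta_{\zeta_2})\big)=F(\eta_{\zeta_1},\eta_{\zeta_2})=0$.
* *One $\bar g$ and three $y$'s.* By (8) the value is $\rho(\zeta_1,\eta_{\zeta_1})=0$.
* *Four $y$'s.* The value is $0$ by Step 2.

**Conclusion of the proof of Theorem A.** For either value of $d$ we have found in $M$ an antichain, of type $\alpha^*+\beta$ or $\alpha+\beta^*$, all of whose $4$-subsets decide $0$. Applying (F5) in $V$, we obtain $X\subseteq L$ of that type with $[X]^4\subseteq P_0$, which is (a). This proves Theorem A, and with it Conjecture 4.18, that is, (1). $\blacksquare$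

## 11. The characterization for $n=5$

It remains to prove sufficiency in Theorem B(1). Let $K=\alpha^*+\beta$ and $K'=\gamma+\delta^*$ be in $\mathcal K$, with $\alpha,\beta,\gamma,\delta<\omega_1$. Apply Theorem A with $\alpha'=\max(\alpha,\gamma)$ and $\beta'=\max(\beta,\delta)$. If (b) fails, there is a set with all quadruples in $P_0$ whose type is $\alpha'^*+\beta'$ or $\alpha'+\beta'^*$. A set of the first type contains a subset of type $\alpha^*+\beta=K$, because $\alpha\le\alpha'$ and $\beta\le\beta'$. A set of the second type contains a subset of type $\gamma+\delta^*=K'$, because $\gamma\le\alpha'$ and $\delta\le\beta'$. Subsets of homogeneous sets are homogeneous, so $L\to(\bigvee\mathcal K,5)^4$. Necessity was shown in Section 3, and part (2) was proved in Sections 3 and 5. This proves Theorem B. $\blacksquare$
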